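\title{Strongly homogeneously embedded Cantor sets in $\mathbb{E}^3$ are tame}

\begin{abstract}
A Cantor set $C\subset\mathbb{E}^3$ is strongly homogeneously embedded if every self-homeomorphism of $C$ extends to a self-homeomorphism of $\mathbb{E}^3$. We prove that this happens exactly when $C$ is tame. More precisely, if $C$ is wild, then the homeomorphisms that extend form a meager subgroup of $\operatorname{Homeo}(C)$; a local version holds for each clopen subset of $C$. A Baire category argument produces extensions that fix a prescribed compact set. We then cut and paste surfaces of least genus that split a clopen subset of $C$: an Euler characteristic count excludes genus at least two, and a homological argument excludes genus one.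
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{Cantor set} is a nonempty compact metrizable space that is totally disconnected and has no isolated points. Any two Cantor sets are homeomorphic, so what distinguishes one Cantor set in $\mathbb{E}^3$ from another is only its position. A Cantor set $C\subset\mathbb{E}^3$ is \emph{tame} if some homeomorphism of $\mathbb{E}^3$ onto itself carries $C$ into a straight line (equivalently, by Lemma~\ref{lem:klee} below, onto the standard middle-thirds set in a line), and \emph{wild} otherwise. One measure of the position of $C$ is the group
\[
\mathcal{E}(C)=\{h\in\operatorname{Homeo}(C): h \text{ extends to a homeomorphism of } \mathbb{E}^3 \text{ onto itself}\},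
\]
which records how many of the symmetries of the space $C$ are symmetries of the pair $(\mathbb{E}^3,C)$. The set $C$ is \emph{strongly homogeneously embedded} if $\mathcal{E}(C)=\operatorname{Homeo}(C)$.

The property asks for room to move. No Cantor set in the line has the analogous property there: a homeomorphism of the line is monotone, so it sends $\min C$ to $\min C$ or $\max C$, whereas $\operatorname{Homeo}(C)$ is transitive on $C$. In $\mathbb{E}^3$ a Cantor set lying on the $x$-axis has room enough. Given $h$, shear $C$ onto the graph of $h$, shear the graph onto the $y$-axis, and rotate; this is Klee's trick (Lemma~\ref{lem:klee}). So tame Cantor sets are strongly homogeneously embedded.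

For the converse, note that if $X$ and $X'$ are clopen subsets of $C$, both different from $\emptyset$ and $C$, then some homeomorphism of $C$ carries $X$ onto $X'$. In a strongly homogeneously embedded Cantor set all these subsets are therefore placed alike relative to their complements: a tiny clopen set, the union of two tiny clopen sets far apart, the complement of a tiny clopen set. If $C$ is entangled at all, one expects to be able to tell these apart. This suggests the following conjecture, posed in \cite{PS}.

\begin{quote}
\textbf{Conjecture.} \emph{A strongly homogeneously embedded Cantor set in $\mathbb{E}^3$ is tame.}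
\end{quote}

We prove it.

\begin{theorem}\label{thm:main}
If a Cantor set $C\subset\mathbb{E}^3$ is strongly homogeneously embedded, then $C$ is tame. Conversely, every tame Cantor set is strongly homogeneously embedded.
\end{theorem}

The proof does not need every homeomorphism to extend; it needs only that the set of those that do is large in the sense of Baire category. Give $\operatorname{Homeo}(C)$ the topology of uniform convergence, and call a set \emph{meager} if it is a countable union of nowhere dense sets.

\begin{theorem}\label{thm:dichotomy}
Let $C\subset\mathbb{E}^3$ be a Cantor set. Either $C$ is tame and $\mathcal{E}(C)=\operatorname{Homeo}(C)$, or $C$ is wild and $\mathcal{E}(C)$ is meager, and so of uncountable index, in $\operatorname{Homeo}(C)$.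
\end{theorem}

Both theorems follow from a local statement. View $\mathbb{E}^3$ inside $S^3=\mathbb{E}^3\cup\{\infty\}$. A point $p\in C$ is a \emph{tame point} of $C$ if every neighborhood of $p$ contains a smooth closed ball $\beta$ with $p\in\operatorname{int}\beta$ and $\partial\beta\cap C=\emptyset$.

\begin{theorem}\label{thm:local}
Let $C\subset\mathbb{E}^3$ be a Cantor set and $A_0\subset C$ a nonempty clopen subset. Let $\mathcal{E}_{A_0}$ be the set of $h\in\operatorname{Homeo}(A_0)$ such that $h\cup\mathrm{id}_{C\setminus A_0}$ extends to a homeomorphism of $S^3$. The following are equivalent:
\begin{enumerate}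
\item[(i)] all points of $A_0$ are tame points of $C$;
\item[(ii)] $\mathcal{E}_{A_0}=\operatorname{Homeo}(A_0)$;
\item[(iii)] $\mathcal{E}_{A_0}$ is nonmeager in $\operatorname{Homeo}(A_0)$.
\end{enumerate}
\end{theorem}

The main implication is (iii)$\Rightarrow$(i), and its proof has three steps. Put
\[
U=S^3\setminus C,\qquad \mathcal{G}=\{H\in\operatorname{Homeo}(S^3):H(C)=C\}.
\]
We must find small spheres around a point $p\in A_0$, but homeomorphisms do not respect size. The first step (Section~\ref{sec:tame}) encodes smallness topologically: $p$ is a tame point as soon as every nonempty compact connected set $K\subset U$ is separated from $p$ by a sphere in $U$. To exploit symmetry while keeping track of $K$ we need extensions that preserve $K$. The second step (Section~\ref{sec:fix}) supplies them for all homeomorphisms of a small clopen neighborhood $A$ of $p$. The third step is the core of the paper.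

\begin{proposition}\label{prop:core}
Let $K\subset U$ be nonempty, compact and connected, and let $A\subset C$ be a nonempty clopen set contained in one component $V$ of $S^3\setminus K$. Suppose that every $h\in\operatorname{Homeo}(A)$ extends to some $H\in\mathcal{G}$ with $H|_K=\mathrm{id}$. Then every point of $A$ is separated from $K$ by a smooth $2$-sphere in $V\setminus C$.
\end{proposition}

Its proof occupies Sections~\ref{sec:tight}--\ref{sec:tori}, and Section~\ref{sec:models} shows the two ideas behind it on small models.

\section{Two models}\label{sec:models}

Let $K$, $A$, $V$ be as in Proposition~\ref{prop:core}. For a clopen set $X\subset A$ with $\emptyset\ne X\ne A$, consider the closed connected surfaces in $V\setminus C$ that have $X$ on one side and $K\cup(A\setminus X)$ on the other, and let $g(X)$ be their least genus. The hypothesis makes $g(X)$ a constant $g$. If $g=0$ the proposition holds, since every point of $A$ lies in such an $X$. So the task is to show that the cost of cutting $X$ off from $A\setminus X$ cannot be the same positive number for all $X$. The first model does this for cuts in a graph.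

\begin{example}\label{ex:graph}
Let $\Gamma$ be a finite graph with vertex set $A$, $|A|\ge6$. For $X\subset A$ let $c(X)$ be the number of edges with exactly one end in $X$, and suppose that $c(X)=c$ whenever $\emptyset\ne X\ne A$. We claim that $c=0$. Let $e(y,y')$ be the number of edges joining two vertices $y\ne y'$. These edges are counted in $c(\{y\})$ and in $c(\{y'\})$ but not in $c(\{y,y'\})$, and every other edge leaving $y$ or $y'$ is counted once on each side of
\[
c(\{y\})+c(\{y'\})=c(\{y,y'\})+2e(y,y').
\]
Hence $e(y,y')=c/2$. Take three disjoint pairs $Y_i=\{y_i,y_i'\}$ and $X=\{y_1,y_2,y_3\}$. The edges inside each pair leave $X$, so $c=c(X)\ge 3c/2$, and $c=0$. Two pairs would give only $c\ge c$. Some room is needed: in a triangle every nonempty proper set of vertices has $c(X)=2$.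
\end{example}

In Section~\ref{sec:euler} the cost $c$ is $-\chi=2g-2$. A surface $F$ that cuts off $X$ and splits a set $Y$ must spend at least half of its cost inside the surface that cuts off $Y$; with three disjoint sets $Y_i$ this gives $2g-2\ge3(g-1)$. Two things that are free in the graph have to be arranged for surfaces: every piece of $F$ must have nonnegative cost, so no piece may be a disk, and the surfaces around the $Y_i$ must bound disjoint regions. The count says nothing when $2g-2=0$. Tori need a second idea.

\begin{example}\label{ex:torus}
Let $Q=S^1\times D^2$ be a solid torus in $S^3$, let $W'=S^1\times\frac12D^2$, and suppose that the torus $T=\partial W'$ misses $C$. The torus $T$ goes around $Q$: the map $H_1(T)\to H_1(Q)\cong\mathbb{Z}$ is onto. Suppose that $C\cap W'$ is so small that its projection to $S^1$ omits a point $t$. This projection is compact, so it omits an open arc $\iota$ about $t$ with $\iota\neq S^1\setminus\{\mathrm{point}\}$, and we may shrink $\iota$ so that its endpoints are omitted too. Then $(S^1\setminus\iota)\times\frac12D^2$ is a ball that contains $C\cap W'$ and whose boundary misses $C$. So a torus that goes around $Q$ and encloses only a small part of $C$ can be traded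 for a sphere.
\end{example}

Section~\ref{sec:tori} proves a general form of this statement and then produces such a torus. Start from a torus $G$ of least genus, take $X$ to be the union of two tiny sets on opposite sides of $G$, and take a torus $F$ that cuts off $X$. It must cross $G$ along a curve that is essential in $G$, and such a curve is homologically nontrivial on one of the two sides $Q$ of $G$. Cutting and pasting $F$ and $G$ on that side yields a torus that goes around $Q$ and encloses only a tiny set.

\section{Conventions and standard facts}\label{sec:conv}

Throughout, $C\subset\mathbb{E}^3$ is a Cantor set, and $U$, $\mathcal{G}$ are as above. We give $S^3$ its standard smooth structure and a compatible metric $d$. A \emph{smooth ball} is the image of a smooth embedding of the closed unit ball. A \emph{surface} is a closed connected smooth $2$-dimensional submanifold of $S^3$. Homology has integer coefficients.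

\subsection{Three-dimensional topology}

We use the following facts.
\begin{itemize}
\item[(Sep)] A closed totally disconnected set does not separate a connected $3$-manifold. In particular $U$ is a connected open $3$-manifold.
\item[(Al)] A surface is orientable and separates $S^3$ into two components, each having the surface as frontier. Their closures are the \emph{closed sides} of the surface. Both closed sides of a smooth $2$-sphere are smooth balls (Alexander).
\item[(PC)] Disk theorem (Palais, Cerf). Two finite families of disjoint smooth balls of equal cardinality in a connected oriented $3$-manifold without boundary are matched, in any prescribed bijection, by a compactly supported diffeomorphism isotopic to the identity.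
\item[(D)] Dehn's lemma. A smooth simple closed curve in the boundary of a compact $3$-manifold $M$ that is null-homotopic in $M$ bounds a smooth properly embedded disk in $M$.
\item[(MM)] (Moise, Bing, Munkres.) If $h:M\to M'$ is a homeomorphism of smooth $3$-manifolds without boundary and $\epsilon:M\to(0,\infty)$ is continuous, there is a diffeomorphism $f:M\to M'$ with $d(f(x),h(x))<\epsilon(x)$ for all $x$.
\item[(EK)] (Edwards--Kirby \cite[Theorem~5.1]{EK}.) Let $M$ be a manifold without boundary, $K\subset M$ compact, and $O$ an open neighborhood of $K$. There are a neighborhood $\mathcal{P}$ of the inclusion in the space of open embeddings $O\to M$ (compact-open topology), a compact set $L\subset O$, and a deformation of $\mathcal{P}$ through open embeddings $O\to M$, unchanged on $O\setminus L$, at whose end every embedding is the inclusion on $K$.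
\end{itemize}
A compact set $X$ in an open set $O\subset S^3$ has a \emph{compact smooth neighborhood} in $O$, that is, a compact smooth $3$-dimensional submanifold $R\subset O$ with $X\subset\operatorname{int}R$: take $R=\{\phi\ge t\}$, where $\phi$ is smooth, equal to $1$ on $X$ and compactly supported in $O$, and $t\in(0,1)$ is a regular value.

A simple closed curve in a surface is \emph{essential} if it bounds no disk in the surface. A compact connected orientable $2$-manifold with $\chi>0$ is a sphere or a disk, and $\chi$ is additive under gluing along boundary circles. On a torus $T$ an essential curve represents a primitive class in $H_1(T)\cong\mathbb{Z}^2$ (a nonzero class that is not a proper multiple of another), and disjoint essential curves represent the same class up to sign.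

\begin{lemma}\label{lem:infty}
A homeomorphism of $C$ extends to a homeomorphism of $\mathbb{E}^3$ if and only if it extends to a homeomorphism of $S^3$. Thus $\mathcal{E}(C)=\mathcal{E}_C$.
\end{lemma}

\begin{proof}
A homeomorphism of $\mathbb{E}^3$ extends to the one-point compactification. Conversely let $H\in\mathcal{G}$. Then $H(\infty)\in U$, and since $U$ is connected, (PC) gives a homeomorphism $\phi$ of $S^3$, supported in a compact subset of $U$, with $\phi(H(\infty))=\infty$. The map $\phi H$ fixes $\infty$ and agrees with $H$ on $C$.
\end{proof}

\subsection{Polish groups}

A \emph{Polish space} is a separable completely metrizable space, and a \emph{Polish group} is a topological group whose underlying space is Polish. Open subsets and closed subsets of Polish spaces are Polish. For a compact metric space $X$, the group $\operatorname{Homeo}(X)$ with the topology of uniform convergence (which is the compact-open topology) is Polish; hence so is the closed subgroup $\mathcal{G}$ of $\operatorname{Homeo}(S^3)$. A set has the \emph{Baire property} if it differs from an open set by a meager set, and it is \emph{analytic} if it is a continuous image of a Polish space.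
\begin{itemize}
\item[(B)] Baire's theorem. A nonempty Polish space is not meager in itself.
\item[(P)] Analytic subsets of a Polish space have the Baire property. If a subset $B$ of a Polish group has the Baire property and is nonmeager, then $BB^{-1}$ is a neighborhood of $1$ (Pettis).
\end{itemize}
A nonempty clopen subset $A$ of a Cantor set is again a Cantor set. The group $\operatorname{Homeo}(A)$ is transitive on $A$, because $A$ is homeomorphic to the topological group $(\mathbb{Z}/2)^{\mathbb{N}}$. The stabilizers $\{h:h(P_i)=P_i\text{ for all }i\}$ of finite clopen partitions $\{P_i\}$ of $A$ form a neighborhood basis of $1$ in $\operatorname{Homeo}(A)$: each is open, and its members move points less than $\varepsilon$ if the $P_i$ have diameter less than $\varepsilon$.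

\subsection{Insides, surgery and parity}\label{sub:inside}

Fix a nonempty compact connected set $K\subset S^3$, the \emph{base set}. For a surface $F$ missing $K$, the connected set $K$ lies in one component of $S^3\setminus F$. The other component is the \emph{inside} $I(F)$, and we put
\[
W_F=I(F)\cup F,\qquad E_F=S^3\setminus I(F).
\]
These are the two closed sides of $F$; both are connected, and so is $S^3\setminus W_F\supset K$. We say that $F$ \emph{encloses} the points of $I(F)$. A homeomorphism $H$ of $S^3$ with $H(K)=K$ that takes $F$ to a surface satisfies $I(H(F))=H(I(F))$. In particular, for the base set $K\subset U$, a surface $F\subset U\setminus K$ can be made transverse to given surfaces by a diffeomorphism supported near $F$ in $U\setminus K$, and this does not change which points of $C$ it encloses.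

\begin{lemma}\label{lem:nest}
Let $F,F'$ be disjoint surfaces missing $K$.
\begin{enumerate}
\item[(a)] If $F'\subset I(F)$, then $W_{F'}\subset I(F)$.
\item[(b)] Either $W_{F'}\subset I(F)$, or $W_F\subset I(F')$, or $W_F\cap W_{F'}=\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The set $E_F$ is connected, contains $K$ and misses $F'$, so it lies in the component of $S^3\setminus F'$ containing $K$; that is, it misses $W_{F'}$.

(b) If $F'\subset I(F)$ or $F\subset I(F')$, use (a). Otherwise the connected set $F'$, which misses $F$, misses $W_F$. Then the connected set $W_F$ lies in one component of $S^3\setminus F'$, and this is not $I(F')$ because $F\not\subset I(F')$.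
\end{proof}

Let $\mathcal{D}$ be a finite disjoint union of surfaces, and let $D$ be a smooth disk with $D\cap\mathcal{D}=\partial D$, transverse to $\mathcal{D}$. Choose a thin product $D\times[-1,1]$ with $D=D\times\{0\}$ and $(D\times[-1,1])\cap\mathcal{D}=\partial D\times[-1,1]$. \emph{Surgery of $\mathcal{D}$ along $D$} replaces the annulus $\partial D\times(-1,1)$ by the two disks $D\times\{\pm1\}$ and rounds the corners. The result $\mathcal{D}'$ is again a disjoint union of surfaces. All changes take place in the interior of a smooth ball neighborhood of $D$, the \emph{support} of the surgery, which may be taken in any prescribed neighborhood of $D$. If $\partial D$ lies on the component $F$, of genus $g$, then $F$ is replaced by one surface of genus $g-1$ when $\partial D$ does not separate $F$, and by two surfaces whose genera add up to $g$ when it does. In particular a sphere is replaced by two spheres.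

Surgery is how we remove intersections. Let $G$ be a disjoint union of surfaces transverse to $\mathcal{D}$, and suppose that some curve of $\mathcal{D}\cap G$ bounds a disk in $G$. Among such disks take one, $D$, minimal under inclusion. A curve in $\operatorname{int}D$ would bound a smaller disk, so $D\cap\mathcal{D}=\partial D$; we call $D$ an \emph{innermost disk}. The product can be chosen to meet $G$ in $D\times\{0\}$ only. Then $\mathcal{D}'$ is transverse to $G$ and $\mathcal{D}'\cap G=(\mathcal{D}\cap G)\setminus\partial D$.

Surgery breaks surfaces apart, so we need a quantity that survives it. For a finite disjoint union $\mathcal{D}$ of surfaces missing $K$ and a point $q\notin\mathcal{D}$, let $\nu_{\mathcal{D}}(q)\in\mathbb{Z}/2$ be the parity of the number of components of $\mathcal{D}$ that enclose $q$.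

\begin{lemma}[Parity]\label{lem:parity}
\begin{enumerate}
\item[(a)] If $\mathcal{D}=\partial R$ for a compact smooth $3$-dimensional submanifold $R$ missing $K$, then $\nu_{\mathcal{D}}(q)=1$ if and only if $q\in R$.
\item[(b)] If $\mathcal{D}'$ is obtained from $\mathcal{D}$ by a surgery whose support misses $K\cup\{q\}$, then $\nu_{\mathcal{D}'}(q)=\nu_{\mathcal{D}}(q)$.
\end{enumerate}
\end{lemma}

\begin{proof}
A smooth path from $q$ to a point of $K$, transverse to $\mathcal{D}$, changes sides of a component $F$ at each crossing with $F$. So it crosses $F$ an odd number of times if and only if $q\in I(F)$, and $\nu_{\mathcal{D}}(q)$ is the parity of the total number of crossings. In (a) the path passes between $R$ and its complement at each crossing and ends outside $R$. In (b) the complement of the support is connected by (Al), so the path can be chosen to avoid the support; it then has the same crossings with $\mathcal{D}$ and with $\mathcal{D}'$.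
\end{proof}

\section{Tame points and tame Cantor sets}\label{sec:tame}

In this section diameters are Euclidean. The first lemma turns a metric requirement into the requirement of missing a compact connected set.

\begin{lemma}\label{lem:barrier}
Let $A_0\subset C$ be nonempty and clopen, and let $\varepsilon>0$. There is a nonempty compact connected set $K\subset U$ such that every connected set $Z\subset S^3\setminus K$ lies in $\mathbb{E}^3$, has diameter less than $\varepsilon$, and misses $C\setminus A_0$ if it meets $A_0$.
\end{lemma}

\begin{proof}
Partition $C$ into finitely many nonempty clopen sets $C_i$ of diameter less than $\varepsilon/3$, each contained in $A_0$ or in $C\setminus A_0$. Let $O_i$ be the open $\delta$-neighborhood of $C_i$ in $\mathbb{E}^3$, where $\delta<\varepsilon/3$ is so small that the $O_i$ are disjoint. Then $\operatorname{diam}O_i<\varepsilon$ and $O_i\cap C=C_i$. The set $S^3\setminus\bigcup O_i$ is compact, contains $\infty$ and lies in the connected open set $U$. Cover it by finitely many closed balls in $U$ and join these by arcs in $U$; the union is $K$. A connected set $Z$ missing $K$ lies in $\bigcup O_i$, hence in one $O_i$, and $Z\cap C\subset C_i$.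
\end{proof}

\begin{lemma}\label{lem:criterion}
Let $p\in C$. If for every nonempty compact connected set $K\subset U$ some smooth sphere in $U\setminus K$ separates $p$ from $K$, then $p$ is a tame point.
\end{lemma}

\begin{proof}
Given $\varepsilon>0$, take $K$ from Lemma~\ref{lem:barrier} with $A_0=C$, and a sphere $\Sigma\subset U\setminus K$ enclosing $p$. By (Al), $W_\Sigma$ is a smooth ball. It misses $K$, so its diameter is less than $\varepsilon$.
\end{proof}

Small balls around different tame points may overlap. To build a homeomorphism we need them disjoint, and surgery achieves this.

\begin{lemma}\label{lem:balls}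
Let $A_0\subset C$ be a nonempty clopen set all of whose points are tame points. For every $\varepsilon>0$ there are finitely many disjoint smooth balls in $\mathbb{E}^3$ of diameter less than $\varepsilon$, missing $C\setminus A_0$, each meeting $A_0$, with boundaries in $U$, whose interiors cover $A_0$.
\end{lemma}

\begin{proof}
Take $K$ from Lemma~\ref{lem:barrier} as base set. Each point of $A_0$ is interior to a smooth ball in its neighborhood $S^3\setminus K$ with boundary in $U$. By compactness there are spheres $\Sigma_1,\dots,\Sigma_m\subset U\setminus K$ such that each point of $A_0$ is enclosed by some $\Sigma_i$.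

We construct finite disjoint unions $\mathcal{S}_k$ of smooth spheres in $U\setminus K$, for $0\le k\le m$, such that each $q\in C$ enclosed by some $\Sigma_i$ with $i\le k$ is enclosed by a component of $\mathcal{S}_k$. Put $\mathcal{S}_0=\emptyset$. Given $\mathcal{S}_k$, make $\Sigma_{k+1}$ transverse to it and put $\mathcal{D}=\Sigma_{k+1}$. As long as $\mathcal{D}$ meets $\mathcal{S}_k$, there is an innermost disk in $\mathcal{S}_k$, because every curve on a sphere bounds a disk. Surger $\mathcal{D}$ along it, with support in $U\setminus K$. The components of $\mathcal{D}$ remain spheres, the number of curves of $\mathcal{D}\cap\mathcal{S}_k$ drops by one, and $\nu_{\mathcal{D}}(q)$ is unchanged for $q\in C$ by Lemma~\ref{lem:parity}(b). At the end $\mathcal{D}$ misses $\mathcal{S}_k$, and a point of $C$ enclosed by $\Sigma_{k+1}$ is enclosed by an odd number of components of $\mathcal{D}$, hence by at least one. Put $\mathcal{S}_{k+1}=\mathcal{S}_k\cup\mathcal{D}$.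

The balls $W_\Sigma$, for $\Sigma$ a component of $\mathcal{S}_m$, are pairwise nested or disjoint by Lemma~\ref{lem:nest}(b). Take those that are maximal under inclusion and meet $A_0$. They are disjoint and their interiors cover $A_0$. Each is a connected set missing $K$, so Lemma~\ref{lem:barrier} gives the remaining properties.
\end{proof}

\begin{proposition}\label{prop:tame}
If all points of $C$ are tame points, then $C$ is tame.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:balls} with $A_0=C$ repeatedly to get finite families $\mathcal{B}_n$, $n\ge1$, of disjoint smooth balls, each meeting $C$, whose interiors cover $C$, and such that the balls of $\mathcal{B}_n$ have diameter less than $1/n$ and, for $n\geq 2$, less than the distance from $C$ to the complement of the union of the interiors of the balls of $\mathcal{B}_{n-1}$. Write $|\mathcal{B}_n|$ for the union of the balls of $\mathcal{B}_n$. A ball of $\mathcal{B}_{n+1}$ meets $C$, so it lies in $\operatorname{int}|\mathcal{B}_n|$, hence in the interior of one ball of $\mathcal{B}_n$. Also $\bigcap_n|\mathcal{B}_n|=C$, since a point of $|\mathcal{B}_n|$ is within $1/n$ of $C$. Choose families $\mathcal{D}_n$ of disjoint round balls centered on the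 $x$-axis, in bijection with $\mathcal{B}_n$, with the same nesting pattern, and with maximal diameter $\delta_n\to0$.

By (PC) there is a compactly supported diffeomorphism $f_1$ of $\mathbb{E}^3$ carrying each ball of $\mathcal{B}_1$ to the corresponding ball of $\mathcal{D}_1$. Given $f_n$ that does this for $\mathcal{B}_n$ and $\mathcal{D}_n$, apply (PC) in the interior of each ball $f_n(\beta)$, $\beta\in\mathcal{B}_n$, to match the $f_n$-images of the balls of $\mathcal{B}_{n+1}$ in $\beta$ with the corresponding balls of $\mathcal{D}_{n+1}$; let $f_{n+1}$ be $f_n$ followed by these diffeomorphisms. For $m\ge n$ we have $f_m=f_n$ off $|\mathcal{B}_n|$ and $f_m(\beta)=f_n(\beta)$ for $\beta\in\mathcal{B}_n$, so $|f_m-f_n|\le\delta_n$. Hence $f_n$ converges uniformly to a continuous map $f$. All $f_n$, and so $f$, are the identity off one compact set, so $f$ is proper and has closed image. The image is dense because $f$ is a uniform limit of surjections, so $f$ is onto.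

The map $f$ is injective. If $x\notin C$, then $x\notin|\mathcal{B}_n|$ for large $n$, so $f(x)=f_n(x)\notin|\mathcal{D}_n|$. If $x\in C$, then $f(x)\in|\mathcal{D}_n|$ for all $n$, since $f(\beta)\subset f_n(\beta)$ for $\beta\in\mathcal{B}_n$. So a point of $C$ and a point off $C$ have different images. Two points off $C$ are mapped by a common $f_n$. Two points of $C$ lie in different balls of some $\mathcal{B}_n$, so their images lie in different balls of $\mathcal{D}_n$. A proper continuous bijection of $\mathbb{E}^3$ is a homeomorphism. Finally, each point of $f(C)$ is within $\delta_n$ of the $x$-axis for all $n$, so $f(C)$ lies on the $x$-axis.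
\end{proof}

We turn to the extension of homeomorphisms of subsets of a line. Compact support costs little and is needed for Theorem~\ref{thm:local}, where the extension must leave $C\setminus A_0$ fixed.

\begin{lemma}[Klee's trick]\label{lem:klee}
Let $A,A'$ be nonempty compact subsets of the $x$-axis and $h:A\to A'$ a homeomorphism. Then $h$ extends to a compactly supported homeomorphism of $\mathbb{E}^3$.
\end{lemma}

\begin{proof}
Regard $A,A'$ as subsets of $\mathbb{R}$. Let $u,v:\mathbb{R}\to\mathbb{R}$ be continuous compactly supported extensions of $h$ and $h^{-1}$. Choose $M\ge\max(|u|,|v|)$ and $M'\geq|x|$ for all $x\in A\cup A'$. Let $\mu:\mathbb{R}\to[0,1]$ be $1$ on $[-M',M']$, $0$ outside $[-M'-M-1,M'+M+1]$, and affine on the two intervals between, where its slope is $\pm1/(M+1)$. For $|s|\le M$ put $\theta_s(t)=t+s\mu(t)$. This map is piecewise linear with slopes at least $1-M/(M+1)>0$, so it is a homeomorphism of $\mathbb{R}$; it is the identity off the support of $\mu$, it equals $t+s$ for $|t|\le M'$, and $\theta_0=\mathrm{id}$. Let $\lambda:\mathbb{R}\to[0,1]$ be continuous and compactly supported with $\lambda(0)=1$, and define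
\[
\Phi_1(x,y,z)=\bigl(x,\theta_{\lambda(z)u(x)}(y),z\bigr),\qquad
\Phi_2(x,y,z)=\bigl(\theta_{-\lambda(z)v(y)}(x),y,z\bigr).
\]
Each is a continuous bijection that is the identity off a compact set, hence a homeomorphism. Let $\Phi_3$ rotate each point about the $z$-axis through an angle that depends continuously on $x^2+y^2$ and $z$ only, is $0$ outside a compact set, and equals $-\pi/2$ where $z=0$ and $x^2+y^2\le M'^2$. Since $\Phi_3$ preserves $x^2+y^2$ and $z$, rotation through the opposite angle is its inverse. For $x\in A$,
\[
(x,0,0)\ \mapsto\ (x,h(x),0)\ \mapsto\ \bigl(x-v(h(x)),h(x),0\bigr)=(0,h(x),0)\ \mapsto\ (h(x),0,0),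
\]
so $\Phi_3\Phi_2\Phi_1$ extends $h$.
\end{proof}

\section{Extensions that fix a compact set}\label{sec:fix}

An extension $H$ of a homeomorphism $h$ may move $K$ anywhere in $U$. If $H$ is close to the identity, it can be corrected near $K$ without changing it on $C$; this is Lemma~\ref{lem:EK}. But knowing that $h$ extends, even for $h$ close to the identity, does not by itself give an extension close to the identity. Lemma~\ref{lem:pettis} closes this gap by the argument of the open mapping theorem, which needs only that the set of extendable $h$ be nonmeager.

\begin{lemma}\label{lem:EK}
Let $K\subset U$ be compact. There is a neighborhood $\mathcal{N}$ of $1$ in $\mathcal{G}$ such that for each $H\in\mathcal{N}$ there is $H'\in\mathcal{G}$ with $H'|_C=H|_C$ and $H'|_K=\mathrm{id}$.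
\end{lemma}

\begin{proof}
Let $O\supset K$ be open with compact closure in $U$, and let $\mathcal{P}$ and $L$ be given by (EK) with $M=U$. Each $H\in\mathcal{G}$ satisfies $H(U)=U$, and $H\mapsto H|_O$ is a continuous map from $\mathcal{G}$ to the space of open embeddings $O\to U$. Let $\mathcal{N}$ be the preimage of $\mathcal{P}$. For $H\in\mathcal{N}$ the end of the deformation of $H|_O$ is an open embedding $e:O\to U$ with $e=H$ on $O\setminus L$ and $e|_K=\mathrm{id}$. Put $H'=e$ on $O$ and $H'=H$ off $O$. On the open sets $O$ and $S^3\setminus L$, which cover $S^3$, the map $H'$ equals the open embeddings $e$ and $H$. So $H'$ is a local homeomorphism of the compact connected space $S^3$ to itself, hence a covering map, hence a homeomorphism because $S^3$ is simply connected. Since $C$ misses $O$, $H'|_C=H|_C$.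
\end{proof}

\begin{lemma}\label{lem:pettis}
Let $A_0\subset C$ be nonempty and clopen with $\mathcal{E}_{A_0}$ nonmeager in $\operatorname{Homeo}(A_0)$. Let $K\subset U$ be compact and $p\in A_0$. There is a clopen set $A$ with $p\in A\subset A_0$, lying in one component of $S^3\setminus K$, such that every $h\in\operatorname{Homeo}(A)$ extends to some $H\in\mathcal{G}$ with $H|_K=\mathrm{id}$.
\end{lemma}

\begin{proof}
The closed subgroup $\mathcal{G}_0=\{H\in\mathcal{G}:H|_{C\setminus A_0}=\mathrm{id}\}$ is a Polish group, and restriction $r:\mathcal{G}_0\to\operatorname{Homeo}(A_0)$ is a continuous homomorphism with image $\mathcal{E}_{A_0}$. Let $\mathcal{N}$ be as in Lemma~\ref{lem:EK}, and let $\mathcal{N}_1$ be an open neighborhood of $1$ in $\mathcal{G}_0$ with $\mathcal{N}_1\mathcal{N}_1^{-1}\subset\mathcal{N}$. Since $\mathcal{G}_0$ is second countable, countably many translates $H_j\mathcal{N}_1$ cover it. The sets $r(H_j)r(\mathcal{N}_1)$ then cover the nonmeager set $\mathcal{E}_{A_0}$, so one of them is nonmeager, and therefore so is $r(\mathcal{N}_1)$. The set $r(\mathcal{N}_1)$ is analytic. By (P), the set $r(\mathcal{N}_1)r(\mathcal{N}_1)^{-1}\subset r(\mathcal{N}\cap\mathcal{G}_0)$ is a neighborhood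 of $1$, so $r(\mathcal{N}\cap\mathcal{G}_0)$ contains the stabilizer of a finite clopen partition $P$ of $A_0$. The components of $S^3\setminus K$ are disjoint open sets covering $A_0$, so they induce a finite clopen partition of $A_0$. Refining $P$ only shrinks its stabilizer, so we may assume that each element of $P$ lies in one component. Let $A$ be the element containing $p$. For $h\in\operatorname{Homeo}(A)$ the map $h\cup\mathrm{id}_{A_0\setminus A}$ stabilizes $P$, so it equals $r(H)$ for some $H\in\mathcal{N}\cap\mathcal{G}_0$. The map $H'$ given by Lemma~\ref{lem:EK} extends $h$ and fixes $K$ pointwise.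
\end{proof}

\section{Tight surfaces}\label{sec:tight}

We begin the proof of Proposition~\ref{prop:core}. Let $K$, $A$, $V$ be as there, with $K$ as base set, and put $N=V\setminus C$, an open $3$-manifold. For a surface $F\subset N$ the connected set $W_F$ misses $K$ and meets $V$, so $W_F\subset V$. Put
\[
a(F)=I(F)\cap A=W_F\cap A ,
\]
a set that is both open and closed in $A$. It records how $F$ cuts $A$. The surface $F$ may also enclose points of $C\setminus A$; these are an obstacle that surfaces must avoid, but we do not record them.

Write $\triangle$ for symmetric difference. If $\mathcal{D}\subset N$ has components $F_1,\dots,F_m$, then $\{q\in A:\nu_{\mathcal{D}}(q)=1\}=a(F_1)\triangle\dots\triangle a(F_m)$. So Lemma~\ref{lem:parity} says that this set is unchanged by surgery with support in $N$, and that for a compact smooth $3$-dimensional submanifold $R$ missing $K$, with boundary components $F_1,\dots,F_m\subset N$,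
\begin{equation}\label{eq:parity}
R\cap A=a(F_1)\triangle\dots\triangle a(F_m).
\end{equation}

\subsection{What homogeneity gives}

\begin{lemma}\label{lem:transport}
For every $h\in\operatorname{Homeo}(A)$ and every surface $F\subset N$ there is a surface $F'\subset N$ of the same genus with $a(F')=h(a(F))$.
\end{lemma}

\begin{proof}
Let $H\in\mathcal{G}$ extend $h$ with $H|_K=\mathrm{id}$. Then $H$ permutes the components of $S^3\setminus K$, and $H(A)=A\subset V$, so $H(V)=V$ and $H(N)=N$. The image $H(F)$ need not be smooth, so we first smooth $H$. By (MM) there is a diffeomorphism $f$ of $N$ with $d(f(x),H(x))<d(x,S^3\setminus N)$. Let $H'$ be $f$ on $N$ and $H$ off $N$; it is a bijection of $S^3$. If $x_n\in N$ tends to $y\notin N$, then $d(f(x_n),H(x_n))\to0$, so $H'(x_n)\to H(y)$. Thus $H'$ is continuous, hence a homeomorphism by compactness, and it agrees with $H$ on $C\cup K$. Put $F'=H'(F)$. Then $I(F')=H'(I(F))$ and $H'(A)=A$, so $a(F')=h(a(F))$.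
\end{proof}

\noindent\textbf{Standing assumption.} \emph{From here to the end of Section~\ref{sec:tori} we assume, for a contradiction, that some point $p_0\in A$ is enclosed by no smooth sphere in $N$.}

\begin{lemma}\label{lem:nosphere}
Every smooth sphere $\Sigma\subset N$ has $a(\Sigma)=\emptyset$.
\end{lemma}

\begin{proof}
If $q\in a(\Sigma)$, choose $h\in\operatorname{Homeo}(A)$ with $h(q)=p_0$. Lemma~\ref{lem:transport} gives a sphere in $N$ enclosing $p_0$.
\end{proof}

Call a clopen set $X\subset A$ \emph{admissible} if $\emptyset\ne X\ne A$. The two inadmissible sets form a family $\{\emptyset,A\}$ closed under $\triangle$. So \eqref{eq:parity} has the following consequence, which is our source of surfaces.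

\begin{lemma}\label{lem:source}
If $R$ is as in \eqref{eq:parity} and $R\cap A$ is admissible, then $a(F)$ is admissible for some component $F$ of $\partial R$.
\end{lemma}

\begin{lemma}\label{lem:genus}
There is an integer $g\ge1$ such that for every admissible $X$ the least genus of a surface $F\subset N$ with $a(F)=X$ exists and equals $g$.
\end{lemma}

\begin{proof}
Let $X_0$ be admissible. It is clopen in $C$, so $V\setminus(C\setminus X_0)$ is an open set containing $X_0$. Let $R$ be a compact smooth neighborhood of $X_0$ in it. Then $R\cap C=X_0\subset\operatorname{int}R$, so $\partial R\subset N$, and Lemma~\ref{lem:source} gives a surface with admissible $a(\cdot)$. If $X,X'$ are admissible, then $X$, $A\setminus X$, $X'$, $A\setminus X'$ are Cantor sets, so some $h\in\operatorname{Homeo}(A)$ has $h(X)=X'$. By Lemma~\ref{lem:transport} the set of genera of surfaces with $a(F)=X$ does not depend on $X$, and it is nonempty. It does not contain $0$ by Lemma~\ref{lem:nosphere}.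
\end{proof}

A surface $F\subset N$ is \emph{tight} if it has genus $g$ and $a(F)$ is admissible. Every admissible set is $a(F)$ for a tight $F$, and
\begin{equation}\label{eq:low}
\text{a surface } F\subset N \text{ of genus less than } g \text{ has } a(F)\in\{\emptyset,A\}.
\end{equation}
The hypothesis of Proposition~\ref{prop:core} on extensions is not used again.

\subsection{Essential position}

Minimality of the genus makes tight surfaces incompressible in $N$.

\begin{lemma}\label{lem:incompressible}
Let $F$ be tight and $D\subset N$ a smooth disk with $D\cap F=\partial D$, transverse to $F$. Then $\partial D$ bounds a disk in $F$.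
\end{lemma}

\begin{proof}
Surger $F$ along $D$ with support in $N$. If $\partial D$ does not separate $F$, we get a surface of genus $g-1$ with the same admissible $a(\cdot)$, contrary to \eqref{eq:low}. So we get surfaces $F_1,F_2$ with genera adding up to $g$ and $a(F_1)\triangle a(F_2)=a(F)$. If both genera were positive, both would be less than $g$, and \eqref{eq:low} would give $a(F)\in\{\emptyset,A\}$. So some $F_i$ is a sphere, which means that one of the two parts of $F$ bounded by $\partial D$ is a disk.
\end{proof}

Let $G=G_1\sqcup\dots\sqcup G_k$ be a disjoint union of tight surfaces. A tight surface $F$ is in \emph{essential position} with respect to $G$ if it is transverse to $G$ and every curve of $F\cap G$ is essential both in $F$ and in the $G_i$ containing it. It is then also in essential position with respect to each $G_i$.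

\begin{lemma}\label{lem:essential}
Let $G$ be as above and $X$ admissible. There is a tight surface $F$ with $a(F)=X$ in essential position with respect to $G$.
\end{lemma}

\begin{proof}
Among tight surfaces $F$ with $a(F)=X$ transverse to $G$, take one for which $F\cap G$ has the fewest curves. Suppose that some curve bounds a disk in $G$, and let $D\subset G$ be an innermost disk. By Lemma~\ref{lem:incompressible}, $\partial D$ bounds a disk in $F$, so surgery of $F$ along $D$, with support in $N$, gives a sphere $\Sigma$ and a surface $F'$ of genus $g$. By parity and Lemma~\ref{lem:nosphere}, $X=a(F')\triangle a(\Sigma)=a(F')$. The surface $F'$ is transverse to $G$ and meets it in fewer curves, a contradiction. So all curves are essential in $G$. Suppose next that some curve bounds a disk in $F$, and let $D\subset F$ be an innermost disk, so that $D\cap G=\partial D\subset G_i$ for some $i$. By Lemma~\ref{lem:incompressible} applied to $G_i$, the curve $\partial D$ bounds a disk in $G_i$, which we have just excluded.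
\end{proof}

\subsection{Regions}

Let $F$ be in essential position with respect to $G=G_1\sqcup\dots\sqcup G_k$. The \emph{pieces} are the closures of the components of $F\setminus G$ and of $G\setminus F$. At a curve of $F\cap G_i$ the two adjacent strips of $F$ lie on opposite sides of $G_i$, so they belong to different pieces, and the same holds with $F$ and $G_i$ interchanged. Thus each piece is a compact connected subsurface bounded by curves of $F\cap G$.

A \emph{region} is an intersection $R$ of closed sides, one for $F$ and one for each of some of the $G_i$, at least one of them an inner side $W$. It is compact and misses $K$. Near a point lying on just one of the surfaces involved, $R$ is empty or a half-space. Near a curve where two of them cross there are coordinates $(s,t,\theta)$ in which the surfaces are $s=0$ and $t=0$, and $R$ is empty or the quadrant $s,t\ge0$. So $R$ is a compact $3$-manifold with corners, and $\partial R\subset N$ is a closed topological $2$-manifold that is a union of pieces glued along boundary circles. Round the corners inside $R$ and push inward along a thin collar. This gives a compact smooth submanifold $R^-\subset\operatorname{int}R$ such that $R\setminus\operatorname{int}R^-$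 lies in $N$ and is a product $\partial R\times[0,1]$ with ends $\partial R$ and $\partial R^-$. Thus $R^-\cap A=R\cap A$, the components of $\partial R^-$ are surfaces in $N$ homeomorphic to the components of $\partial R$, and each curve on $\partial R$ is homotopic in $R$ to a curve on the corresponding component of $\partial R^-$.

\begin{lemma}\label{lem:region}
Every piece has $\chi\le0$, and so has every component of $\partial R$. If $R\cap A$ is admissible, then some component $T$ of $\partial R^-$ has admissible $a(T)$ and genus at least $g$, and $-\chi(\partial R)\ge2g-2$.
\end{lemma}

\begin{proof}
A piece is not a disk, because its boundary curves are essential, and it is not a sphere, because a piece without boundary is a whole tight surface and $g\ge1$. So $\chi\le0$ on pieces, and on unions of pieces by additivity. If $R\cap A$ is admissible, Lemma~\ref{lem:source} applied to $R^-$ gives $T$, whose genus is at least $g$ by \eqref{eq:low}. It contributes at least $2g-2$ to $-\chi(\partial R^-)=-\chi(\partial R)$, and the other components contribute at least $0$.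
\end{proof}

\section{The Euler characteristic count}\label{sec:euler}

We follow Example~\ref{ex:graph}. The first lemma is the analog of $e(y,y')=c/2$; we need only the lower bound.

\begin{lemma}\label{lem:half}
Let $F,G$ be tight surfaces in essential position with $a(F)=X$ and $a(G)=Y$. If $Y\cap X$ and $Y\setminus X$ are nonempty, then $-\chi(F\cap W_G)\ge g-1$.
\end{lemma}

\begin{proof}
The surface $F$ cuts $W_G$ into the regions $R'=W_G\cap W_F$ and $R''=W_G\cap E_F$. They meet $A$ in $Y\cap X$ and $Y\setminus X$, which are nonempty subsets of $Y\ne A$, hence admissible. Their boundaries are
\[
\partial R'=(F\cap W_G)\cup(G\cap W_F),\qquad \partial R''=(F\cap W_G)\cup(G\cap E_F).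
\]
Together they contain $F\cap W_G$ twice and $G$ once. By Lemma~\ref{lem:region},
\[
2(2g-2)\le-\chi(\partial R')-\chi(\partial R'')=-2\chi(F\cap W_G)+(2g-2).\qedhere
\]
\end{proof}

Next we realize disjoint subsets of $A$ by tight surfaces with disjoint insides. Cutting and pasting makes the surfaces disjoint; the difficulty is to see that it raises no genus and that one component still cuts off the whole set. The first point follows from a count in which all inequalities are forced to be equalities. The second uses $g\ge2$: the leftover components are tori, which are then too simple to cut $A$.

\begin{lemma}\label{lem:disjoint}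
Let $g\ge2$, and let $Y_1,\dots,Y_k$ be disjoint nonempty clopen subsets of $A$ whose union is not $A$. There are tight surfaces $G_1,\dots,G_k$ with $a(G_i)=Y_i$ and $W_{G_1},\dots,W_{G_k}$ pairwise disjoint.
\end{lemma}

\begin{proof}
Each $Y_i$ is admissible, so the case $k=1$ is Lemma~\ref{lem:genus}. Let $k\ge2$, and let $G_1,\dots,G_{k-1}$ be given by induction. By Lemma~\ref{lem:essential} there is a tight surface $F=G_k$ with $a(F)=Y_k$ in essential position with respect to $G_1\sqcup\dots\sqcup G_{k-1}$. Consider the regions
\[
R_i=W_{G_i}\cap E_F\quad(i<k),\qquad R_k=W_F\cap E_{G_1}\cap\dots\cap E_{G_{k-1}} .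
\]
Their interiors are disjoint, $R_j\subset W_{G_j}$, and $R_j\cap A=Y_j$ because the $Y_j$ are disjoint. For $i<k$ the boundary $\partial R_i$ consists of $G_i\cap E_F$ and $F\cap W_{G_i}$. The boundary $\partial R_k$ consists of the part of $F$ outside $\bigcup_{i<k}I(G_i)$ and of the sets $G_i\cap W_F$; here we use that $G_i\subset E_{G_l}$ for $l\neq i$, $l<k$. So every piece of $F$ and of the $G_i$ occurs in exactly one $\partial R_j$, and
\[
\sum_{j=1}^k-\chi(\partial R_j)=k(2g-2).
\]
Each summand is at least $2g-2$ by Lemma~\ref{lem:region}, so each equals $2g-2$. Hence the component $G_j'$ of $\partial R_j^-$ with admissible $a(\cdot)$ given by that lemma has genus exactly $g$, and all other components have $\chi=0$, so they are tori.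

Let $T$ be one of these tori. Then $T\subset\operatorname{int}R_j\subset I(G_j)$, so $W_T\subset I(G_j)$ by Lemma~\ref{lem:nest}(a), and $a(T)\subset Y_j\ne A$. Since $1<g$, \eqref{eq:low} gives $a(T)=\emptyset$. By \eqref{eq:parity}, $a(G_j')=R_j^-\cap A=Y_j$. The tight surfaces $G_j'$ are disjoint because the interiors of the $R_j$ are. By Lemma~\ref{lem:nest}(b) the sets $W_{G_j'}$ are pairwise nested or disjoint, and nesting would make one of the disjoint nonempty sets $Y_j$ contain another.
\end{proof}

\begin{proposition}\label{prop:g2}
The case $g\ge2$ does not occur.
\end{proposition}

\begin{proof}
Let $g\ge2$. Take disjoint nonempty clopen sets $Y_1,Y_2,Y_3\subset A$ with union not $A$, and $G_1,G_2,G_3$ as in Lemma~\ref{lem:disjoint}. Let $X$ be the union of one nonempty proper clopen subset of each $Y_i$; it is admissible, and $Y_i\cap X$, $Y_i\setminus X$ are nonempty. Take $F$ tight with $a(F)=X$ in essential position with respect to $G_1\sqcup G_2\sqcup G_3$. The sets $F\cap W_{G_i}$ are disjoint unions of pieces with no piece in common, and the remaining pieces of $F$ have $-\chi\ge0$. By Lemma~\ref{lem:half},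
\[
2g-2=-\chi(F)\ge\sum_{i=1}^3-\chi(F\cap W_{G_i})\ge3(g-1),
\]
so $g\le1$, a contradiction.
\end{proof}

\section{Tori}\label{sec:tori}

Now let $g=1$, so that tight surfaces are tori. All pieces will have $\chi=0$, and we replace counting by homology.

\begin{lemma}\label{lem:MV}
Let $T\subset S^3$ be a smooth torus with closed sides $W$ and $E$. The inclusions induce an isomorphism $H_1(T)\to H_1(W)\oplus H_1(E)$, and both summands are infinite cyclic.
\end{lemma}

\begin{proof}
The isomorphism comes from the Mayer--Vietoris sequence, since $H_2(S^3)=H_1(S^3)=0$. The summands are isomorphic to subgroups of $\mathbb{Z}^2$, so they are free, with ranks adding up to $2$. By Alexander duality $H_1(W)\cong H_1(S^3\setminus E)\cong H^1(E)$, which has the same rank as $H_1(E)$. So both ranks are $1$.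
\end{proof}

The next lemma generalizes Example~\ref{ex:torus}. We compare the torus $T$ with the boundary $S$ of a ball that contains everything $T$ encloses. We have no reason to expect that $S$ misses $C$, for that is what we are trying to prove. What we do know is that $S$ misses $C$ inside $W_T$. So parts of $S$ inside $W_T$ can be used against tightness, while parts outside $W_T$ can be used only to kill homology in $Q$.

\begin{lemma}\label{lem:small}
Let $G$ be a tight torus and $Q$ one of its closed sides. Let $T$ be a tight torus with $W_T\subset\operatorname{int}Q$. Let $B\subset\operatorname{int}Q$ be a smooth ball that misses $K\cup(C\setminus A)$ and has $a(T)\subset\operatorname{int}B$. Then $H_1(T)\to H_1(Q)$ is zero.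
\end{lemma}

\begin{proof}
The conditions on $B$ persist under small perturbations, since $K\cup(C\setminus A)$ and $a(T)$ are compact. So we may assume that $S=\partial B$ is transverse to $T$. As $C\cap W_T\subset a(T)\cup(C\setminus A)$ and $S$ misses both sets,
\begin{equation}\label{eq:clean}
S\cap W_T\cap C=\emptyset .
\end{equation}

\emph{Case A: some curve of $S\cap T$ is essential in $T$.} Among the disks in $S$ bounded by curves of $S\cap T$ that are essential in $T$, choose one, $\Delta$, minimal under inclusion, and put $\gamma=\partial\Delta$. A curve of $S\cap T$ in $\operatorname{int}\Delta$ bounds a smaller disk in $S$, so it is inessential in $T$. Let $P$ be the closure of the component of $\Delta\setminus T$ adjacent to $\gamma$. It is $\Delta$ with the interiors of finitely many disjoint subdisks removed, and the boundary of each subdisk bounds a disk in $T$. Map $\Delta$ to $P\cup T$ by the identity on $P$, and map each subdisk onto the disk in $T$ with the same boundary. This shows that $\gamma$ is null-homotopic in $P\cup T$. Since $P\setminus T$ is connected, $P\subset W_T$ or $P\subset E_T$.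

Suppose $P\subset W_T$. By \eqref{eq:clean}, $P$ misses $C$, so the compact set $C\cap W_T$ has a compact smooth neighborhood $R$ in the open set $I(T)\setminus P$. Then $M=W_T\setminus\operatorname{int}R$ is a compact $3$-manifold with $T\subset\partial M$ and $P\cup T\subset M\subset W_T\setminus C\subset N$. By (D), $\gamma$ bounds a properly embedded disk $D\subset M$, and $D\cap T=\gamma$. By Lemma~\ref{lem:incompressible}, $\gamma$ bounds a disk in $T$, a contradiction.

So $P\subset E_T$, and $\gamma$ is null-homologous in $E_T$. Under the isomorphism of Lemma~\ref{lem:MV} the class of $\gamma$ is $(m,0)\in\mathbb{Z}\oplus\mathbb{Z}$, and it is primitive, so $m=\pm1$: the curve $\gamma$ generates $H_1(W_T)$. But $\gamma$ bounds the disk $\Delta\subset S\subset Q$. Hence $H_1(W_T)\to H_1(Q)$ is zero, and $H_1(T)\to H_1(Q)$ factors through it.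

\emph{Case B: every curve of $S\cap T$, if there is any, bounds a disk in $T$.} Let $O=N\cap\operatorname{int}Q$, an open neighborhood of $T$. Surger $S$ repeatedly along innermost disks in $T$, with supports in $O$. Each surgery deletes one intersection curve and leaves the others as they are, so we end with a finite disjoint union $\mathcal{S}$ of spheres that misses $T$ and lies in $S\cup O\subset\operatorname{int}Q\setminus K$. Let $L=S^3\setminus\operatorname{int}Q$ be the other closed side of $G$, and let $q\in a(T)$. The sphere $S$ separates $q$ from $L$, because $q\in\operatorname{int}B$ and $B\cap L=\emptyset$. The supports miss $q$ and $L$, so Lemma~\ref{lem:parity}(b), applied with the compact connected set $L$ as base set, shows that some component $\Sigma$ of $\mathcal{S}$ separates $q$ from $L$. Since $\Sigma$ misses $T$, either $\Sigma\subset I(T)$ or $\Sigma\cap W_T=\emptyset$.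

Suppose $\Sigma\subset I(T)$. Each point of $\Sigma$ lies in $S\cap W_T$ or in $O$, so $\Sigma$ misses $C$ by \eqref{eq:clean}, and $\Sigma\subset W_T\setminus C\subset N$. The connected set $S^3\setminus W_T$ misses $\Sigma$ and contains both $L$ and $K$, so $K$ lies on the same side of $\Sigma$ as $L$. Hence $q\in a(\Sigma)$, contrary to Lemma~\ref{lem:nosphere}.

So $\Sigma\cap W_T=\emptyset$. The closed side $\beta$ of $\Sigma$ containing $q$ is a ball by (Al). It misses $L$, and it contains the connected set $W_T$, which contains $q$ and misses $\Sigma$. Thus $T\subset\beta\subset Q$, and $H_1(T)\to H_1(Q)$ factors through $H_1(\beta)=0$.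
\end{proof}

\begin{proposition}\label{prop:g1}
The case $g=1$ does not occur.
\end{proposition}

\begin{proof}
Let $g=1$. Let $Y$ be admissible, $G$ a tight torus with $a(G)=Y$, and write $W=W_G$, $J=E_G$. Choose $p\in Y\subset\operatorname{int}W$ and $p'\in A\setminus Y\subset\operatorname{int}J$. Neither point lies in the closed set $K\cup(C\setminus A)$, so there are smooth balls $B\subset\operatorname{int}W$ and $B'\subset\operatorname{int}J$ that miss this set and contain $p$ and $p'$ in their interiors. Choose nonempty clopen sets $Z\subset A\cap\operatorname{int}B$ with $Z\ne Y$, and $Z'\subset A\cap\operatorname{int}B'$. Put $X=Z\cup Z'$. Then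
\[
X\cap Y=Z,\qquad X\setminus Y=Z',\qquad Y\setminus X=Y\setminus Z\ne\emptyset ,
\]
and $X$, $Z$, $Z'$ are admissible. By Lemma~\ref{lem:essential} there is a tight torus $F$ with $a(F)=X$ in essential position with respect to $G$.

The tori $F$ and $G$ intersect: otherwise $W_F$ and $W$ would be nested or disjoint by Lemma~\ref{lem:nest}(b), and so would $X$ and $Y$. Hence every piece has a boundary curve in $F\cap G$. The pieces of $F$ have $\chi\le0$ and $\chi(F)=0$, so all have $\chi=0$, and the same holds for $G$. The curves of $F\cap G$ are disjoint and essential in $G$, so they all represent $\pm[\sigma]$ for one nonzero class $[\sigma]\in H_1(G)$. By Lemma~\ref{lem:MV} the image of $[\sigma]$ is nonzero in $H_1(Q)$ for $Q=W$ or for $Q=J$. Fix such a $Q$, and let $R=W_F\cap Q$. This region meets $A$ in $Z$ if $Q=W$ and in $Z'$ if $Q=J$.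

By Lemma~\ref{lem:region} some component $T$ of $\partial R^-$ has admissible $a(T)$. The corresponding component of $\partial R$ is a union of pieces, so it has $\chi=0$ and contains a curve of $F\cap G$. Thus $T$ is a tight torus, and it carries a curve homotopic in $R\subset Q$ to a curve of $F\cap G$. So $H_1(T)\to H_1(Q)$ is not zero. We check the hypotheses of Lemma~\ref{lem:small}, which will give the contradiction. Since $T\subset\operatorname{int}R\subset I(F)$, Lemma~\ref{lem:nest}(a) gives $W_T\subset I(F)$, so $a(T)\subset X$.

If $Q=W$, then also $T\subset I(G)$, so $W_T\subset I(G)=\operatorname{int}W$ by Lemma~\ref{lem:nest}(a), and $a(T)\subset X\cap Y=Z\subset\operatorname{int}B$. Lemma~\ref{lem:small} applies with the ball $B$.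

If $Q=J$, then $T\subset\operatorname{int}J$, so the connected set $W$ misses $T$, and either $W\subset I(T)$ or $W\cap W_T=\emptyset$. The first would give $Y\subset a(T)\subset X$, which is false. So $W_T\subset S^3\setminus W=\operatorname{int}J$ and $a(T)\subset X\setminus Y=Z'\subset\operatorname{int}B'$. Lemma~\ref{lem:small} applies with the ball $B'$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:core}]
Under the standing assumption $g\ge1$ by Lemma~\ref{lem:genus}, while Propositions~\ref{prop:g2} and~\ref{prop:g1} exclude $g\ge2$ and $g=1$. So the assumption is false: every point of $A$ is enclosed by a smooth sphere in $N=V\setminus C$.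
\end{proof}

\begin{remark}
Connectedness of $K$ is what defines the inside of a surface. The extensions $H$ enter only through Lemma~\ref{lem:transport}, where $H|_K=\mathrm{id}$ is used only in the form $H(K)=K$. That lemma is applied twice: Lemma~\ref{lem:nosphere} needs the extendable homeomorphisms to act transitively on points of $A$, and Lemma~\ref{lem:genus} needs them to act transitively on admissible sets. The second is what lets us choose $X$ freely in Propositions~\ref{prop:g2} and~\ref{prop:g1} and still cut it off by a surface of genus $g$.
\end{remark}

\section{Proofs of the main theorems}\label{sec:proofs}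

\begin{proof}[Proof of Theorem~\ref{thm:local}]
(ii)$\Rightarrow$(iii) is (B).

(iii)$\Rightarrow$(i). Let $p\in A_0$, and let $K\subset U$ be nonempty, compact and connected. Lemma~\ref{lem:pettis} gives a clopen set $A\ni p$ satisfying the hypotheses of Proposition~\ref{prop:core} for $K$. So a smooth sphere in $U\setminus K$ separates $p$ from $K$. By Lemma~\ref{lem:criterion}, $p$ is a tame point.

(i)$\Rightarrow$(ii). We isolate $A_0$ in a single ball and apply Klee's trick inside it. By Lemma~\ref{lem:balls} there are disjoint smooth balls $\beta_1,\dots,\beta_m$ missing $C\setminus A_0$, with boundaries in $U$, whose interiors cover $A_0$. The complement $S^3\setminus\bigcup\beta_j$ is connected, since by (PC) the balls may be replaced by small round ones. By (Sep) the open set $\Omega=S^3\setminus(C\cup\bigcup\beta_j)$ is connected as well. Choose smooth arcs $\alpha_1,\dots,\alpha_{m-1}$, with $\alpha_j$ joining $\partial\beta_j$ to $\partial\beta_{j+1}$, transverse to these spheres, with interior in $\Omega$ and with all endpoints distinct; by general position the arcs may be taken embedded and disjoint. They miss $C$, so thin disjoint tubes $D^2\times[0,1]$ around them miss $C$. Two balls glued along a disk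 in their boundaries form a ball, so the union of the $\beta_j$ and the tubes, with corners rounded, is a smooth ball $\beta$, and $\beta\cap C=A_0\subset\operatorname{int}\beta$.

Let $\psi:\operatorname{int}\beta\to\mathbb{E}^3$ be a diffeomorphism. It carries small smooth balls whose boundaries miss $C$ to smooth balls whose boundaries miss $\psi(A_0)$, so all points of the Cantor set $\psi(A_0)$ are tame points of it. By Proposition~\ref{prop:tame} there is a homeomorphism $\varphi:\operatorname{int}\beta\to\mathbb{E}^3$ carrying $A_0$ into the $x$-axis. Given $h\in\operatorname{Homeo}(A_0)$, Lemma~\ref{lem:klee} extends $\varphi h\varphi^{-1}$ to a compactly supported homeomorphism $\Phi$ of $\mathbb{E}^3$. Then $\varphi^{-1}\Phi\varphi$ is a compactly supported homeomorphism of $\operatorname{int}\beta$ extending $h$. Extended by the identity, it is a homeomorphism of $S^3$ that restricts to $h\cup\mathrm{id}_{C\setminus A_0}$ on $C$.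
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:dichotomy}]
Let $C$ be tame. Since any line is carried to the $x$-axis by an isometry, there is a homeomorphism $\varphi$ of $\mathbb{E}^3$ carrying $C$ into the $x$-axis. For $h\in\operatorname{Homeo}(C)$, Lemma~\ref{lem:klee} extends $\varphi h\varphi^{-1}$ to a homeomorphism $\Phi$ of $\mathbb{E}^3$, and $\varphi^{-1}\Phi\varphi$ extends $h$. So $\mathcal{E}(C)=\operatorname{Homeo}(C)$. This is the converse part of Theorem~\ref{thm:main} and the first alternative of Theorem~\ref{thm:dichotomy}.

Let $\mathcal{E}(C)$ be nonmeager. By Lemma~\ref{lem:infty}, $\mathcal{E}(C)=\mathcal{E}_C$, so Theorem~\ref{thm:local} with $A_0=C$ shows that all points of $C$ are tame points, and $C$ is tame by Proposition~\ref{prop:tame}. Hence $\mathcal{E}(C)$ is meager when $C$ is wild. A meager subgroup has uncountable index, since otherwise countably many meager cosets would cover $\operatorname{Homeo}(C)$, contrary to (B). This proves Theorem~\ref{thm:dichotomy}. Finally, if $C$ is strongly homogeneously embedded, then $\mathcal{E}(C)=\operatorname{Homeo}(C)$ is nonmeager by (B), so $C$ is tame. This proves Theorem~\ref{thm:main}, and with it the conjecture.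
\end{proof}

\begin{thebibliography}{9}

\bibitem{EK}
Edwards and Kirby, \emph{Deformations of spaces of imbeddings}, Ann. of Math. 93 (1971).

\bibitem{PS}
\emph{Problem Session}, \texttt{https://people.uwm.edu/\allowbreak craigg/\allowbreak files/\allowbreak 2016/\allowbreak 10/\allowbreak 59-Problems-Session-1r2vcvn.pdf}

\end{thebibliography}
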